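\title{Gluing primitive ideal spaces of nuclear $C^*$-algebras}

\begin{abstract}
Let $X$ be a second countable, locally quasi-compact, sober $T_0$ space and let $U\subset X$ be open. We prove that $X$ is homeomorphic to the primitive ideal space of a separable nuclear $C^*$-algebra whenever $U$ and $X\setminus U$ are. This confirms a conjecture stated for Dini spaces. The proof characterizes these primitive ideal spaces among sober spaces by the existence of a \emph{resolution}, a continuous map from a locally compact second countable Hausdorff space with two topological properties, and it shows that resolutions of $U$ and $X\setminus U$ can be glued. The result extends to transfinite filtrations by open sets.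
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The extension question}

Throughout, an \emph{ideal} of a $C^*$-algebra is a closed two-sided ideal. An ideal of $A$ is \emph{primitive} if it is the kernel of a nonzero irreducible representation, and $\operatorname{Prim}(A)$ is the set of primitive ideals with the hull-kernel topology, whose open sets are
\[
O_I=\{Q\in\operatorname{Prim}(A): I\not\subset Q\},\qquad I \text{ an ideal of } A .
\]
The map $I\mapsto O_I$ is an order isomorphism from the ideals of $A$ onto the open sets, so the space $\operatorname{Prim}(A)$ records the ideal lattice of $A$. For $A=C_0(Z)$ it is the space $Z$. In general it is only $T_0$: the closure of a point $Q$ consists of all primitive ideals that contain $Q$. We write $\mathcal N$ for the class of spaces homeomorphic to $\operatorname{Prim}(A)$ with $A$ separable and nuclear (that is, amenable). The empty space is $\operatorname{Prim}(0)$ and belongs to $\mathcal N$.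

An ideal $I$ of $A$ splits $\operatorname{Prim}(A)$ into the open part $O_I\cong\operatorname{Prim}(I)$ and the closed part $\operatorname{Prim}(A/I)$, and nuclearity passes to $I$ and to $A/I$. So if $X\in\mathcal N$ and $U\subset X$ is open, then $U$ and $X\setminus U$ lie in $\mathcal N$. This paper is about the converse. An extension of nuclear algebras is nuclear, so one expects a positive answer if enough extensions exist, but no extension is given: we know algebras for $U$ and for $X\setminus U$, and we must produce one whose primitive ideal space carries the topology of $X$. The case of two points shows that the given algebras may have to be replaced. Let $U=\{u\}$ and $X\setminus U=\{y\}$. If $X$ is discrete, $\mathbb C\oplus\mathbb C$ will do. Otherwise the open sets are $\emptyset$, $\{u\}$, $X$. Every extension of $\mathbb C$ by $\mathbb C$ is two-dimensional, hence equal to $\mathbb C\oplus\mathbb C$, but the algebra $\mathcal K+\mathbb C1$ generated by the compact operators and the identity on $\ell^2$ has exactly the ideals $0$, $\mathcal K$, $\mathcal K+\mathbb C1$ and realizes $X$.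

Some condition on $X$ itself is needed. We call a space \emph{quasi-compact} if every open cover has a finite subcover (no separation axiom is implied), and \emph{locally quasi-compact} if every point has a neighborhood base of quasi-compact sets. A nonempty closed set is \emph{prime} if it is not the union of two proper closed subsets, and a $T_0$ space is \emph{sober} if every prime closed set is the closure $\overline{\{x\}}$ of a point. Hausdorff spaces are sober, since their prime closed sets are singletons. The primitive ideal space of a separable $C^*$-algebra is second countable, $T_0$, sober and locally quasi-compact. The last property is not inherited from the two pieces.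

\begin{example}\label{ex:lqc}
Let $X=\{y\}\cup(\mathbb N\times\mathbb N)$, where the points of $U=\mathbb N\times\mathbb N$ are open and the sets $\{y\}\cup\{(i,j):i\ge n\}$, $n\in\mathbb N$, form a neighborhood base of $y$. This space is second countable and Hausdorff, hence sober, and $U\cong\operatorname{Prim}(c_0)$, $X\setminus U\cong\operatorname{Prim}(\mathbb C)$. Every neighborhood of $y$ contains a set $\{n\}\times\mathbb N$, which is closed, infinite and discrete, so $y$ has no quasi-compact neighborhood. Thus $X$ is not a primitive ideal space of a separable $C^*$-algebra.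
\end{example}

The question was posed for Dini spaces in the sense of E.~Kirchberg, which abstract one more feature of primitive ideal spaces. Let $X$ be second countable, locally quasi-compact, sober and $T_0$. A lower semicontinuous function $f\colon X\to[0,\infty)$ is a \emph{Dini function} if $\sup f(F_\sigma)\to\sup f(\bigcap_\sigma F_\sigma)$ for every decreasing net $(F_\sigma)$ of closed sets, where $\sup\emptyset=0$. The space $X$ is a \emph{Dini space} if the sets $\{f>0\}$, with $f$ a Dini function, generate its topology. The model is $f(Q)=\|a+Q\|$ on $\operatorname{Prim}(A)$ for $a\in A$: its supremum over the closed set $\operatorname{Prim}(A/I)$ is $\|a+I\|$, and $\|a+I_\sigma\|\to\|a+\overline{\bigcup_\sigma I_\sigma}\|$ for an increasing net of ideals. Conjecture~13 of \cite{Talk} reads as follows.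

\begin{quote}
\emph{Let $X$ be a Dini space and $U\subset X$ open. If $U$ and $X\setminus U$, with the subspace topologies, are homeomorphic to primitive ideal spaces of separable amenable $C^*$-algebras, then so is $X$.}
\end{quote}

We prove the conjecture. Of the Dini property the proof uses only the four underlying topological conditions.

\begin{theorem}\label{thm:main}
Let $X$ be a second countable, locally quasi-compact, sober $T_0$ space and let $U\subset X$ be open. If $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of separable nuclear $C^*$-algebras, then so is $X$.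
\end{theorem}

\subsection{Resolutions}

We do not construct an extension. We replace membership in $\mathcal N$ by a topological property and glue at the level of spaces. For a subset $S$ of a space $X$ the \emph{saturation} $\operatorname{sat}S=\operatorname{sat}_XS$ is the intersection of all open sets that contain $S$. A set is \emph{locally closed} if it has the form $W\setminus W'$ with $W,W'$ open.

\begin{definition}\label{def:res}
A \emph{resolution} of a $T_0$ space $X$ is a pair $(P,\pi)$, where $P$ is a locally compact second countable Hausdorff space and $\pi\colon P\to X$ is a continuous map such that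
\begin{itemize}
\item[(R1)] $\operatorname{sat}\pi(N)$ is open in $X$ for every open $N\subset P$;
\item[(R2)] $\pi(P)$ meets every nonempty locally closed subset of $X$.
\end{itemize}
\end{definition}

Condition (R1) is a weak form of openness and (R2) a weak form of surjectivity. If the points of $X$ are closed, then $\operatorname{sat}S=S$ and singletons are locally closed, so a resolution is exactly a continuous open surjection.

\begin{theorem}\label{thm:char}
A sober $T_0$ space $X$ is homeomorphic to $\operatorname{Prim}(A)$ for a separable nuclear $C^*$-algebra $A$ if and only if $X$ has a resolution.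
\end{theorem}

\begin{theorem}\label{thm:glue}
Let $X$ be a second countable, locally quasi-compact $T_0$ space, $U\subset X$ open and $F=X\setminus U$. If $U$ and $F$ have resolutions, then so does $X$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The spaces $U$ and $X\setminus U$ are sober, being primitive ideal spaces of separable algebras, so they have resolutions by Theorem~\ref{thm:char}. By Theorem~\ref{thm:glue}, $X$ has a resolution, and Theorem~\ref{thm:char} applies to $X$.
\end{proof}

Section~\ref{sec:prelim} collects the basic facts. Section~\ref{sec:glue} proves Theorem~\ref{thm:glue}; this is pure topology, and it is the only place where local quasi-compactness of $X$ enters. Section~\ref{sec:toeplitz} builds a nuclear algebra from a resolution, as the Toeplitz algebra of a correspondence over $C_0(P)$; sobriety of $X$ is used at the very end. Section~\ref{sec:converse} produces a resolution of $\operatorname{Prim}(A)$ from a theorem of Kirchberg and R{\o}rdam \cite{KR}; nuclearity of $A$ enters there. Section~\ref{sec:series} extends Theorem~\ref{thm:main} to transfinite filtrations.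

\section{Preliminaries}\label{sec:prelim}

\subsection{Non-Hausdorff spaces}

In a space that is not Hausdorff, quasi-compact sets need not be closed and the intersection of two of them need not be quasi-compact. What remains true, and what we use, is that finite unions of quasi-compact sets and relatively closed subsets $K\setminus W$ ($K$ quasi-compact, $W$ open) are quasi-compact. Let $X$ be locally quasi-compact. Then open subsets and closed subsets of $X$ are locally quasi-compact, and the following interpolation property holds.
\begin{itemize}
\item[(Int)] If $A\subset V$ with $A$ quasi-compact and $V$ open, then there are an open set $T$ and a quasi-compact set $K$ with $A\subset T\subset K\subset V$.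
\end{itemize}
Indeed, $A$ is covered by the interiors of finitely many quasi-compact subsets of $V$. If $X$ is also second countable, every open set is the union of an increasing sequence of quasi-compact sets: it is covered by the interiors of its quasi-compact subsets, and countably many of them suffice.

\begin{remark}\label{rem:dini}
If the sets $\{f>0\}$, $f$ a Dini function, form a base of a sober space $X$, then local quasi-compactness in our sense is automatic. First, a Dini function $f$ attains its supremum $s$ on every closed set $F$ with $s>0$. By the Dini property and Zorn's lemma there is a minimal closed $G\subset F$ with $\sup f(G)=s$. If $G=G_1\cup G_2$ with $G_1,G_2$ closed, then $\sup f(G_i)=s$ for one $i$, and $G_i=G$ by minimality. So $G$ is prime, $G=\overline{\{x\}}$, and $f\le f(x)$ on $G$ because $\{f\le f(x)\}$ is closed. Hence $f(x)=s$. Now let $\varepsilon>0$ and let $(W_\sigma)$ be an increasing net of open sets that covers $\{f\ge\varepsilon\}$. On $\bigcap_\sigma(X\setminus W_\sigma)$ we have $f<\varepsilon$, so the supremum there is less than $\varepsilon$. By the Dini property $\sup f(X\setminus W_\sigma)<\varepsilon$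 for some $\sigma$, that is, $\{f\ge\varepsilon\}\subset W_\sigma$. Thus $\{f\ge\varepsilon\}$ is quasi-compact. If $x\in\{f>0\}\subset V$, then $\{f\ge f(x)/2\}$ is a quasi-compact neighborhood of $x$ inside $V$.
\end{remark}

The largest open set that misses $x$ is $X\setminus\overline{\{x\}}$. Therefore
\begin{equation}\label{eq:sat}
\operatorname{sat}_XS=\{x\in X:\overline{\{x\}}\cap S\neq\emptyset\}.
\end{equation}
Three consequences will be used freely. Saturation commutes with arbitrary unions. If $U$ is open and $S\subset U$, then $\operatorname{sat}_US=\operatorname{sat}_XS$. If $F$ is closed and $S\subset F$, then $\operatorname{sat}_FS=F\cap\operatorname{sat}_XS$.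

Let $\mathbb O(X)$ be the lattice of open sets of $X$. Sobriety says that this lattice determines the space.

\begin{lemma}\label{lem:sober}
If $X$ and $Y$ are sober $T_0$ spaces and $\Psi\colon\mathbb O(X)\to\mathbb O(Y)$ is an order isomorphism, then $X$ and $Y$ are homeomorphic.
\end{lemma}

\begin{proof}
The map $G\mapsto Y\setminus\Psi(X\setminus G)$ is an order isomorphism between the lattices of closed sets, so it preserves finite unions and matches prime closed sets. In a sober $T_0$ space, $x\mapsto\overline{\{x\}}$ is a bijection from points onto prime closed sets. So there is a bijection $h\colon X\to Y$ with $\Psi(X\setminus\overline{\{x\}})=Y\setminus\overline{\{h(x)\}}$. For $W$ open, $x\notin W$ if and only if $W\subset X\setminus\overline{\{x\}}$, if and only if $\Psi(W)\subset Y\setminus\overline{\{h(x)\}}$, if and only if $h(x)\notin\Psi(W)$. Hence $h(W)=\Psi(W)$.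
\end{proof}

\subsection{First properties of resolutions}

\begin{example}\label{ex:res}
(a) In a finite $T_0$ space every saturation is a finite intersection of open sets. So the identity map from the same set with the discrete topology is a resolution.

(b) Let $X=[0,1)$ with open sets $[0,a)$, $0\le a\le1$. The closed sets are $\emptyset$ and $[x,1)=\overline{\{x\}}$, so $X$ is sober. Let $P=(0,1)$ with the Euclidean topology and let $\pi$ be the inclusion. A nonempty open $N\subset P$ has no largest element, so $\operatorname{sat}\pi(N)=[0,\sup N)$ by \eqref{eq:sat}, and this set is open. The nonempty locally closed sets $[b,a)$ meet $P$. So $\pi$ is a resolution that is neither open nor surjective.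

(c) The same $\pi$ is a resolution of the subspace $X\setminus\{0\}$, which is not sober: the whole space is prime but is not the closure of a point. So sobriety cannot be dropped from Theorem~\ref{thm:char}.
\end{example}

\begin{lemma}\label{lem:res}
Let $(P,\pi)$ be a resolution of $X$.
\begin{itemize}
\item[(a)] If $W,W'\subset X$ are open and $\pi^{-1}(W)\subset\pi^{-1}(W')$, then $W\subset W'$.
\item[(b)] Let $V\subset X$ be open. There are relatively compact open sets $D^1\subset D^2\subset\cdots$ in $P$ with $\overline{D^\ell}\subset\pi^{-1}(V)$ and $\bigcup_\ell D^\ell=\pi^{-1}(V)$, and for any such sequence the open sets $\operatorname{sat}\pi(D^\ell)$ increase to $V$.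
\item[(c)] If $h\colon X\to Y$ is a continuous open surjection onto a $T_0$ space, then $(P,h\circ\pi)$ is a resolution of $Y$.
\end{itemize}
Moreover:
\begin{itemize}
\item[(d)] If a $T_0$ space $Y$ is the union of countably many open sets $Y_k$ with resolutions $(P_k,\pi_k)$, then $\bigsqcup_kP_k$ with the maps $\pi_k$ is a resolution of $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The locally closed set $W\setminus W'$ misses $\pi(P)$, so it is empty by (R2).

(b) The sequence exists because $\pi^{-1}(V)$ is locally compact, Hausdorff and second countable. The sets $\operatorname{sat}\pi(D^\ell)$ are open by (R1) and lie in $V$. If $x\in V$, the nonempty locally closed set $\overline{\{x\}}\cap V$ contains some $\pi(p)$ by (R2). Then $p\in D^\ell$ for some $\ell$, and $x\in\operatorname{sat}\pi(D^\ell)$ by \eqref{eq:sat}.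

(c) If $L\subset Y$ is nonempty and locally closed, so is $h^{-1}(L)$; this gives (R2). Let $N\subset P$ be open and $V=\operatorname{sat}\pi(N)$. The set $h(V)$ is open and contains $h\pi(N)$, so $\operatorname{sat}h\pi(N)\subset h(V)$. Conversely, for $v\in V$ there is $u\in\pi(N)\cap\overline{\{v\}}$; then $h(u)\in h\pi(N)\cap\overline{\{h(v)\}}$ by continuity, so $h(v)\in\operatorname{sat}h\pi(N)$. Thus $\operatorname{sat}h\pi(N)=h(V)$ is open.

(d) For $N$ open, $\operatorname{sat}_Y\pi(N)=\bigcup_k\operatorname{sat}_{Y_k}\pi_k(N\cap P_k)$ is open. A nonempty locally closed set $L$ meets some $Y_k$, and $L\cap Y_k$ is locally closed in $Y_k$.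
\end{proof}

Part (b) shows that a space with a resolution is locally quasi-compact, so this hypothesis of Theorem~\ref{thm:glue} is necessary. Indeed, a point $x\in V$ lies in some open set $\operatorname{sat}\pi(D^\ell)\subset\operatorname{sat}\pi(\overline{D^\ell})\subset V$, and the saturation of a quasi-compact set $S$ is quasi-compact because every open set that contains $S$ contains $\operatorname{sat}S$.

\subsection{Facts on $C^*$-algebras}\label{sec:facts}

A $C^*$-algebra $A$ is \emph{nuclear} if the canonical map $A\otimes_{\max}D\to A\otimes_{\min}D$ is injective for every $C^*$-algebra $D$; we then write $A\otimes D$. A proper ideal $Q$ is \emph{prime} if $I\cap J\subset Q$ implies $I\subset Q$ or $J\subset Q$. We use the following standard facts.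
\begin{itemize}
\item[(C1)] Every ideal is the intersection of the primitive ideals that contain it; $I\mapsto O_I$ is an order isomorphism onto $\mathbb O(\operatorname{Prim}A)$; and $\operatorname{Prim}(I/J)\cong O_I\setminus O_J$ for ideals $J\subset I$.
\item[(C2)] If $A$ is separable, then $\operatorname{Prim}(A)$ is second countable, $T_0$, sober and locally quasi-compact, and an ideal is primitive if and only if it is prime.
\item[(C3)] Commutative $C^*$-algebras and matrix algebras over them are nuclear. Nuclearity passes to ideals, quotients, extensions, inductive limits, tensor products and Morita equivalent algebras.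
\item[(C4)] If $B=\overline{\bigcup_nB_n}$ for an increasing sequence of $C^*$-subalgebras, then every ideal $I$ of $B$ satisfies $I=\overline{\bigcup_n(I\cap B_n)}$.
\item[(C5)] Every pure state of a $C^*$-subalgebra extends to a pure state of the algebra.
\item[(C6)] If $Z=\operatorname{Prim}(D)$ is Hausdorff, then $z\mapsto\|d+z\|$ lies in $C_0(Z)$ for every $d\in D$.
\end{itemize}
Four results are quoted from the literature.
\begin{itemize}
\item[(M)] \emph{Michael's selection theorem} \cite{Michael}. Let $\Theta$ map a paracompact Hausdorff space $D$ to nonempty closed convex subsets of a Banach space, and suppose that $\Theta$ is lower semicontinuous, that is, $\{p:\Theta(p)\cap G\ne\emptyset\}$ is open for every open $G$. Then there is a continuous map $s$ on $D$ with $s(p)\in\Theta(p)$ for all $p$.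
\item[(T)] For separable nuclear $A,B$ the map $(Q_1,Q_2)\mapsto Q_1\otimes B+A\otimes Q_2$ is a homeomorphism $\operatorname{Prim}A\times\operatorname{Prim}B\to\operatorname{Prim}(A\otimes B)$; see \cite[\S2]{BK}.
\item[(KP)] $\mathcal O_\infty\otimes\mathcal O_\infty\cong\mathcal O_\infty$ \cite{KP}. Here $\mathcal O_\infty$ is the Cuntz algebra generated by a sequence of isometries with orthogonal ranges; it is separable, nuclear and simple. An algebra $B$ is \emph{$\mathcal O_\infty$-absorbing} if $B\otimes\mathcal O_\infty\cong B$.
\item[(KR)] \cite{KR} Let $B$ be separable, nuclear and $\mathcal O_\infty$-absorbing, and suppose that $B$ is \emph{homotopic to zero in an ideal-system preserving way}: there is a point-norm continuous path $\rho_s$, $s\in[0,1]$, of $*$-endomorphisms with $\rho_0=\mathrm{id}$, $\rho_1=0$ and $\rho_s(J)\subset J$ for all ideals $J$. Then $B$ is the inductive limit of a sequence of algebras $C_0(\Gamma,v)\otimes M_k$, where $\Gamma$ is a finite connected graph, $v\in\Gamma$ and $C_0(\Gamma,v)=\{f\in C(\Gamma):f(v)=0\}$.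
\end{itemize}
In (T), the ideal $I\otimes J$ corresponds to the rectangle $O_I\times O_J$. If $I\subset Q_1$ or $J\subset Q_2$, then $I\otimes J\subset Q_1\otimes B+A\otimes Q_2$; otherwise take $a\in I\setminus Q_1$ and $b\in J\setminus Q_2$ and note that the quotient map onto $(A/Q_1)\otimes(B/Q_2)$ kills $Q_1\otimes B+A\otimes Q_2$ but not $a\otimes b$. Open sets of a product are unions of rectangles, so \emph{every ideal of $A\otimes B$ is the closed sum of the ideals $I\otimes J$ that it contains}.

\section{Gluing resolutions}\label{sec:glue}

\subsection{The half-line}\label{sec:halfline}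

Let $(P_U,\pi_U)$ and $(P_F,\pi_F)$ be resolutions of $U$ and $F$. The disjoint union $P_U\sqcup P_F\to X$ is continuous and satisfies (R2), but (R1) fails for open subsets of $P_F$ when $F$ is not open. We must let points over $U$ accumulate at points over $F$. The mechanism is visible for $X=[0,\infty)$, $F=\{0\}$, $P_U=U=(0,\infty)$ and $P_F=\{*\}$. Here points are closed, so we want an open map.

Let $D_m=(2^{-m},3\cdot2^{-m})$. These intervals shrink to $0$, and $\bigcup_{m\ge m_0}D_m=(0,3\cdot2^{-m_0})$ because $3\cdot2^{-m-1}>2^{-m}$. A first attempt adjoins disjoint copies of the $D_m$ to $*$ and declares the sets $\{*\}\cup\bigsqcup_{m\ge m_0}D_m$ to be neighborhoods of $*$. The map to $X$ is continuous because the $D_m$ shrink, and it is open because their tails fill a punctured neighborhood of $0$. But $*$ has no compact neighborhood, since each $D_m$ is closed in the new space and is not compact. With $\overline{D_m}$ in place of $D_m$ the space is compact, but the map is not open at the endpoints.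

One extra coordinate reconciles the two demands. Choose $e_m\in C_c(U)$ with $0\le e_m\le1$, $e_m=1$ on $D_m$ and support in $[2^{-m-1},2^{-m+2}]$, and let $Q_m=\{(p,s)\in U\times(0,1]:s\le e_m(p)\}$ be the region under its graph (Figure~\ref{fig:tents}). The projection $Q_m\to U$ is open, because a point on the slanted edge can move sideways by sliding down. The slices $Q_m\cap\{s\ge a\}$ with $a>0$ are compact. So we replace $*$ by the segment $\{*\}\times(0,1]$ and let $(p_k,s_k)\in Q_{m_k}$ converge to $(*,s)$ when $m_k\to\infty$ and $s_k\to s$. A point $(*,s)$ has the compact neighborhood cut out by $s'\ge s/2$, and every horizontal level still contains all the $D_m$.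

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (8.7,0) node[right] {$X$};
\fill (0,0) circle (1.6pt) node[below] {$0$};
\foreach \a/\y/\m in {2/0.45/1, 1/1.5/2, 0.5/2.55/3} {
  \fill[gray!25] ({0.5*\a},\y) -- (\a,{\y+0.7}) -- ({3*\a},{\y+0.7}) -- ({4*\a},\y) -- cycle;
  \draw ({0.5*\a},\y) -- (\a,{\y+0.7});
  \draw ({3*\a},{\y+0.7}) -- ({4*\a},\y);
  \draw[very thick] (\a,{\y+0.7}) -- ({3*\a},{\y+0.7});
  \draw[dashed] ({0.5*\a},\y) -- ({4*\a},\y);
  \node[right] at ({4*\a},{\y+0.35}) {$Q_{\m}$};
}
\node at (0.4,3.6) {$\vdots$};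
\draw[very thick] (0,3.95) -- (0,4.65);
\draw[fill=white] (0,3.95) circle (1.6pt);
\node[right] at (0.1,4.3) {$\{*\}\times(0,1]$};
\end{tikzpicture}
\caption{Gluing for $X=[0,\infty)$ and $F=\{0\}$. The pieces $Q_m$, each the region under the graph of a bump function without its dashed base, are pairwise disjoint, map vertically to $X$, and converge level by level to the segment $\{*\}\times(0,1]$ over $0$. The thick top edges are the sets $D_m\times\{1\}$.}
\label{fig:tents}
\end{figure}

In general two things change. First, the pieces must be localized along $P_F$. If $X$ is a sequence $U=\mathbb N$ with two limit points $F=\{\infty,\infty'\}$, the new space can be Hausdorff only if each limit point receives its own copy of the tail of $U$. So the pieces are indexed by small open subsets of $P_F$. Second, the $D_m$ above come from the compact annuli between shrinking neighborhoods of $F$, and in a non-Hausdorff space such annuli cannot be obtained by taking closures. The next lemma produces them by peeling layers off one quasi-compact set.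

\subsection{Peeling}

\begin{lemma}\label{lem:peel}
Let $X$ be second countable and locally quasi-compact, $U\subset X$ open, $F=X\setminus U$. Let $K\subset X$ be quasi-compact and let $V_n,V_{n+1},\dots$ be open sets with $K\subset V_n$ and $K\cap F\subset V_m$ for all $m\ge n$. Then there are quasi-compact sets $H_m\subset V_m\cap U$, $m\ge n$, with $\operatorname{int}(K)\cap U\subset\bigcup_{m\ge n}H_m$.
\end{lemma}

\begin{proof}
Write $\operatorname{int}(K)\cap U$ as the union of quasi-compact sets $A_n\subset A_{n+1}\subset\cdots$. We choose open sets $T_m$ and quasi-compact sets $H_m$ with $T_m\subset H_m\subset V_m\cap U$ such that the remainder $K_m=K\setminus(T_n\cup\dots\cup T_{m-1})$ lies in $V_m$ for all $m\ge n$. For $m=n$ the remainder is $K_n=K\subset V_n$. Suppose that $T_n,\dots,T_{m-1}$ are chosen and $K_m\subset V_m$. The sets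
\[
K_m\setminus V_{m+1}\qquad\text{and}\qquad A_m\setminus(T_n\cup\dots\cup T_{m-1})
\]
are relatively closed in $K$ and in $A_m$, hence quasi-compact, and both lie in $K_m\subset V_m$. The first misses $F$ because $K\cap F\subset V_{m+1}$, and the second lies in $U$. By (Int) their union is contained in an open set $T_m$ with $T_m\subset H_m\subset V_m\cap U$ and $H_m$ quasi-compact. Then $K_{m+1}=K_m\setminus T_m\subset V_{m+1}$, which continues the induction, and $A_m\subset T_n\cup\dots\cup T_m\subset H_n\cup\dots\cup H_m$.
\end{proof}

\subsection{The pieces}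

For the rest of this section $X$, $U$, $F$ are as in Theorem~\ref{thm:glue}; we may assume $U,F\ne\emptyset$. Let $(W_k)_{k\ge1}$ be a base of $X$, and fix a compatible metric on $P_F$. For each $m\ge1$ choose a locally finite cover $(O_{m,i})_{i\in I_m}$ of $P_F$ by nonempty relatively compact open sets of diameter at most $2^{-m}$, and open sets $O'_{m,i}$ with $\overline{O'_{m,i}}\subset O_{m,i}$ that still cover $P_F$; both exist because $P_F$ is metrizable and locally compact. A compact set meets only finitely many members of a locally finite family, and $P_F$ is $\sigma$-compact, so each $I_m$ is countable. Let $M$ be the set of pairs $\mu=(m,i)$ with $i\in I_m$, write $|\mu|=m$ for the \emph{level}, and put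
\[
M_m(\nu)=\{\mu\in M:|\mu|=m,\ O_\mu\cap O_\nu\ne\emptyset\}\qquad(\nu\in M,\ m\ge|\nu|).
\]
This set is finite, the sets $O_\mu$ with $\mu\in M_m(\nu)$ cover $O_\nu$, and $\nu\in M_{|\nu|}(\nu)$.

The next lemma supplies the bump functions. Property (G1) says that they are supported close to $\pi_F(O_\mu)$ and will give continuity. Property (G2) says that they are equal to $1$ on sets large enough to fill a neighborhood and will give (R1).

\begin{lemma}\label{lem:data}
There are open sets $D_\mu\subset P_U$, functions $e_\mu\in C_c(P_U)$ with $0\le e_\mu\le1$ and $e_\mu=1$ on $D_\mu$, and open sets $G_\mu\subset X$, for $\mu\in M$, such that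
\begin{itemize}
\item[(G1)] if $k\le|\mu|$ and $\pi_F(O_\mu)\subset W_k$, then $\pi_U(\operatorname{supp}e_\mu)\subset W_k$;
\item[(G2)] for every $\nu\in M$ we have $\pi_F(O'_\nu)\subset G_\nu$, $\ G_\nu\cap F\subset\operatorname{sat}\pi_F(O_\nu)$, and
\[
G_\nu\cap U\subset\bigcup_{m\ge|\nu|}\ \bigcup_{\mu\in M_m(\nu)}\operatorname{sat}\pi_U(D_\mu).
\]
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Neighborhoods in $X$.} By (R1) the set $\operatorname{sat}_F\pi_F(O_\mu)$ is open in $F$, so it is the trace on $F$ of an open subset of $X$. Intersect this subset with the finitely many $W_k$ such that $k\le|\mu|$ and $\pi_F(O_\mu)\subset W_k$. Each of them contains $\operatorname{sat}_F\pi_F(O_\mu)$, so the trace is unchanged. The resulting open set $V_\mu$ satisfies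
\begin{equation}\label{eq:V}
V_\mu\cap F=\operatorname{sat}_F\pi_F(O_\mu),\qquad V_\mu\subset W_k\ \text{ if }k\le|\mu|\text{ and }\pi_F(O_\mu)\subset W_k .
\end{equation}

\emph{Annuli.} Fix $\nu\in M$ with $|\nu|=n$. The set $\pi_F(\overline{O'_\nu})\subset V_\nu$ is quasi-compact, so by (Int) there is a quasi-compact $K_\nu\subset V_\nu$ whose interior $G_\nu$ contains $\pi_F(\overline{O'_\nu})$. By \eqref{eq:V}, $G_\nu\cap F\subset\operatorname{sat}\pi_F(O_\nu)$. For $m\ge n$ let $V_m(\nu)=\bigcup_{\mu\in M_m(\nu)}V_\mu$. Then $K_\nu\subset V_\nu\subset V_n(\nu)$, and since the $O_\mu$ with $\mu\in M_m(\nu)$ cover $O_\nu$,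
\[
K_\nu\cap F\subset\operatorname{sat}_F\pi_F(O_\nu)\subset\bigcup_{\mu\in M_m(\nu)}\operatorname{sat}_F\pi_F(O_\mu)\subset V_m(\nu).
\]
Lemma~\ref{lem:peel} gives quasi-compact sets $H_m(\nu)\subset V_m(\nu)\cap U$ with $G_\nu\cap U\subset\bigcup_{m\ge n}H_m(\nu)$.

\emph{Lifting to $P_U$.} For each $\mu$ let $(D^\ell_\mu)_\ell$ be a sequence as in Lemma~\ref{lem:res}(b) for the resolution $(P_U,\pi_U)$ and the open set $V_\mu\cap U$. For $\nu\in M$ and $m\ge|\nu|$, the open sets $\bigcup_{\mu\in M_m(\nu)}\operatorname{sat}\pi_U(D^\ell_\mu)$ increase with $\ell$ to $V_m(\nu)\cap U$. So one of them, say for $\ell=\ell(m,\nu)$, contains the quasi-compact set $H_m(\nu)$. A given $\mu$ has to serve all $\nu$ with $|\nu|\le|\mu|$ and $O_\nu\cap O_\mu\neq\emptyset$. There are only finitely many such $\nu$, because $O_\mu$ is relatively compact and the covers are locally finite. Let $\ell_\mu$ be the maximum of the corresponding numbers $\ell(|\mu|,\nu)$ and put $D_\mu=D_\mu^{\ell_\mu}$. Then $H_m(\nu)\subset\bigcup_{\mu\in M_m(\nu)}\operatorname{sat}\pi_U(D_\mu)$, which completes (G2). Since $\overline{D_\mu}$ is a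 compact subset of the open set $\pi_U^{-1}(V_\mu)$, Urysohn's lemma gives $e_\mu$ with support in $\pi_U^{-1}(V_\mu)$, and (G1) follows from \eqref{eq:V}.
\end{proof}

\subsection{The glued space}

Let $Q_\mu=\{(p,s)\in P_U\times(0,1]:s\le e_\mu(p)\}$ and
\[
P'=\bigl(P_F\times(0,1]\bigr)\sqcup\bigsqcup_{\mu\in M}Q_\mu,\qquad P=P_U\sqcup P'.
\]
Define $\pi\colon P\to X$ by $\pi=\pi_U$ on $P_U$, $\pi(y,s)=\pi_F(y)$ on $P_F\times(0,1]$, and $\pi(p,s)=\pi_U(p)$ on $Q_\mu$. The summand $P_U$ is there to secure (R2) in $U$. For $O\subset P_F$ open, $J\subset(0,1]$ a relatively open interval (possibly empty) and $m_0\ge1$ let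
\[
N(O,J,m_0)=(O\times J)\cup\bigcup\bigl\{\{(p,s)\in Q_\mu:s\in J\}\ :\ |\mu|\ge m_0,\ O_\mu\subset O\bigr\}.
\]
These sets and the open subsets of the $Q_\mu$ form a base of a topology on $P'$, because $N(O,J,m_0)\cap Q_\mu$ is open in $Q_\mu$ and
\begin{equation}\label{eq:cap}
N(O_1,J_1,m_1)\cap N(O_2,J_2,m_2)=N(O_1\cap O_2,\,J_1\cap J_2,\,\max(m_1,m_2)).
\end{equation}
We give $P$ the topology of the disjoint union of $P_U$ and $P'$. Each $Q_\mu$ is open and keeps its topology. It is also closed, since $N(P_F,(0,1],|\mu|+1)$ and the other $Q_{\mu'}$ miss it. The set $P_F\times(0,1]$ is closed and carries the product topology.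

\begin{lemma}\label{lem:lch}
The space $P$ is second countable, Hausdorff and locally compact.
\end{lemma}

\begin{proof}
It suffices to treat $P'$. The set $M$ is countable, and the $N(O,J,m_0)$ with $O$ and $J$ in countable bases still contain a neighborhood base of each point of $P_F\times(0,1]$, because $N$ is monotone in $O$ and $J$. So $P'$ is second countable.

Let $(y,s)\ne(y',s')$ in $P_F\times(0,1]$. If $y\ne y'$, take disjoint open $O\ni y$ and $O'\ni y'$; by \eqref{eq:cap} the sets $N(O,(0,1],1)$ and $N(O',(0,1],1)$ intersect in $N(\emptyset,(0,1],1)$, which is empty because every $O_\mu$ is nonempty. If $s\neq s'$, use disjoint intervals. If one of two distinct points lies in $Q_\mu$, they are separated because $Q_\mu$ is Hausdorff, open and closed.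

The set $Q_\mu$ is closed in $P_U\times(0,1]$, hence locally compact. Let $(y,s)\in P_F\times(0,1]$, let $O$ be a relatively compact open neighborhood of $y$, and let $a=s/2$. The set
\[
T=\bigl(\overline O\times[a,1]\bigr)\cup\bigcup\bigl\{\{(p,s')\in Q_\mu:s'\ge a\}\ :\ O_\mu\subset O\bigr\}
\]
contains $N(O,(a,1],1)$, so it is a neighborhood of $(y,s)$. As $P'$ is second countable, it suffices to show that every sequence in $T$ has a subsequence that converges in $T$. This holds if infinitely many terms lie in the compact set $\overline O\times[a,1]$, or in one set $\{(p,s')\in Q_\mu:s'\ge a\}$, which is a closed subset of the compact set $\operatorname{supp}e_\mu\times[a,1]$. Otherwise we may assume that the terms are $(p_k,s_k)\in Q_{\mu_k}$ with distinct $\mu_k$. At each level only finitely many $O_\mu$ lie in the relatively compact set $O$, so $|\mu_k|\to\infty$. Choose $y_k\in O_{\mu_k}$ and pass to a subsequence with $y_k\to y'\in\overline O$ and $s_k\to s'\in[a,1]$. Let $N(O^*,J^*,m_0)$ be a basic neighborhood of $(y',s')$. Since $\operatorname{diam}O_{\mu_k}\to0$, we have $O_{\mu_k}\subset O^*$, $s_k\in J^*$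 and $|\mu_k|\ge m_0$ for large $k$. So $(p_k,s_k)\to(y',s')\in T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:glue}]
We show that $(P,\pi)$ is a resolution of $X$.

\emph{Continuity.} On the open sets $P_U$ and $Q_\mu$ the map $\pi$ is continuous. Let $(y,s)\in P_F\times(0,1]$ and $\pi_F(y)\in W_k$. Put $O=\pi_F^{-1}(W_k)$. If $|\mu|\ge k$, $O_\mu\subset O$ and $(p,s')\in Q_\mu$, then $e_\mu(p)\ge s'>0$, so $\pi_U(p)\in W_k$ by (G1). Hence $\pi(N(O,(0,1],k))\subset W_k$.

\emph{Condition (R1).} Saturation commutes with unions, so it suffices to consider basic open sets $N$. For $N\subset P_U$ the set $\operatorname{sat}_X\pi(N)=\operatorname{sat}_U\pi_U(N)$ is open in $U$, hence in $X$.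

Let $N\subset Q_\mu$ be open. Its projection $N_1$ to $P_U$ is open: if $(p,s)\in N$ and $p_k\to p$, then $s_k=\min(s,e_\mu(p_k))\to\min(s,e_\mu(p))=s$, so for large $k$ we have $s_k>0$, $(p_k,s_k)\in Q_\mu$ and $(p_k,s_k)\in N$. Therefore $\operatorname{sat}\pi(N)=\operatorname{sat}\pi_U(N_1)$ is open.

Let $N=N(O,J,m_0)$ with $J\ne\emptyset$. Then
\[
\operatorname{sat}\pi(N)=\operatorname{sat}\pi_F(O)\cup\bigcup_\mu\operatorname{sat}\pi(N\cap Q_\mu),
\]
and the sets in the last union are open. A point $x\in\operatorname{sat}\pi_F(O)$ lies in $\operatorname{sat}\{\pi_F(y)\}$ for some $y\in O$, hence in every open set that contains $\pi_F(y)$. So it suffices to find, for each $y\in O$, an open set $G$ with $\pi_F(y)\in G\subset\operatorname{sat}\pi(N)$. Choose $n\ge m_0$ such that the closed ball of radius $2^{1-n}$ about $y$ lies in $O$, and choose $\nu$ with $|\nu|=n$ and $y\in O'_\nu$. For $m\ge n$ and $\mu\in M_m(\nu)$, every point of $O_\mu$ has distance at most $2^{-n}+2^{-m}\le2^{1-n}$ from $y$, so $O_\mu\subset O$; in particular $O_\nu\subset O$. Take $G=G_\nu$. By (G2), $\pi_F(y)\in G$ and $G\cap F\subset\operatorname{sat}\pi_F(O)$.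 Fix $s\in J$. For $\mu$ as above, $D_\mu\times\{s\}\subset N\cap Q_\mu$ because $e_\mu=1\ge s$ on $D_\mu$. So $\operatorname{sat}\pi_U(D_\mu)\subset\operatorname{sat}\pi(N)$, and (G2) gives $G\cap U\subset\operatorname{sat}\pi(N)$.

\emph{Condition (R2).} Let $L$ be nonempty and locally closed. If $L\cap U\ne\emptyset$, this set is locally closed in $U$ and meets $\pi_U(P_U)$. Otherwise $L$ is a locally closed subset of $F$ and meets $\pi_F(P_F)=\pi(P_F\times\{1\})$.
\end{proof}

\section{From a resolution to a nuclear algebra}\label{sec:toeplitz}

In this section $X$ is a sober $T_0$ space with a resolution $(P,\pi)$, and $C=C_0(P)$. We construct a separable nuclear algebra $\mathcal T$ with $\operatorname{Prim}(\mathcal T)\cong X$. If $X=\emptyset$ we take $0$, so let $X\ne\emptyset$. For $N\subset P$ open we regard $C_0(N)$ as the ideal of $C$ of functions that vanish off $N$; every ideal of $C$ has this form.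

\subsection{Invariant open sets}

For $p\in P$ and $N\subset P$ open put
\[
S(p)=\pi^{-1}\bigl(\overline{\{\pi(p)\}}\bigr),\qquad\widehat N=\{p\in P:S(p)\cap N\ne\emptyset\}=\pi^{-1}(\operatorname{sat}\pi(N)).
\]
The set $S(p)$ is closed and contains $p$, so $N\subset\widehat N$. By (R1), $\widehat N$ is open. Call $N$ \emph{invariant} if $\widehat N=N$. An invariant set is the preimage of the open set $\operatorname{sat}\pi(N)$. Conversely, if $N=\pi^{-1}(W)$ with $W$ open, then $\operatorname{sat}\pi(N)\subset W$ and $\widehat N\subset N$. With Lemma~\ref{lem:res}(a) we see that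
\begin{equation}\label{eq:inv}
W\mapsto\pi^{-1}(W)\ \text{ is an order isomorphism from $\mathbb O(X)$ onto the invariant open sets.}
\end{equation}
So we look for an algebra $\mathcal T\supset C$ in which every ideal is generated by its intersection with $C$, and in which the intersections that occur are the $C_0(N)$ with $N$ invariant. The ideal generated by $C_0(N)$ must then contain $C_0(\widehat N)$. This is forced if $\mathcal T$ contains elements $t$ such that $t^*ft\in C$ for $f\in C$ and $(t^*ft)(p)$ is an average of $f$ over $S(p)$. Toeplitz algebras of correspondences are built from exactly such elements.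

\subsection{Correspondences and Toeplitz algebras}

A \emph{Hilbert $C$-module} is a right $C$-module $G$ with a $C$-valued inner product, linear in the second variable, such that $\langle\xi,\eta g\rangle=\langle\xi,\eta\rangle g$, $\langle\eta,\xi\rangle=\overline{\langle\xi,\eta\rangle}$, $\langle\xi,\xi\rangle\ge0$, and $\|\xi\|=\|\langle\xi,\xi\rangle\|^{1/2}$ is a complete norm. The adjointable maps on $G$ form a $C^*$-algebra $\mathcal L(G)$. The closed span $\mathcal K(G)$ of the maps $\theta_{\zeta,\omega}\colon\eta\mapsto\zeta\langle\omega,\eta\rangle$ is Morita equivalent to the ideal $\overline{\operatorname{span}}\langle G,G\rangle$ of $C$.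

\begin{lemma}\label{lem:factor}
Let $G$ be a Hilbert $C$-module, $N\subset P$ open and $\eta\in G$. The following are equivalent: \textup{(i)} $\langle\eta,\eta\rangle\in C_0(N)$; \textup{(ii)} $\eta=\eta'g$ with $\eta'\in G$ and $g\in C_0(N)$; \textup{(iii)} $\langle\zeta,\eta\rangle\in C_0(N)$ for all $\zeta\in G$. These $\eta$ form a closed submodule $GC_0(N)$, and $GC=G$.
\end{lemma}

\begin{proof}
Let $h=\langle\eta,\eta\rangle$ and $\eta_n=\eta\,(h^{1/3}+1/n)^{-1}$. The functions $t^{1/2}(t^{1/3}+1/n)^{-1}$ converge uniformly on $[0,\|h\|]$ to $t^{1/6}$, so $(\eta_n)$ is a Cauchy sequence. Its limit $\eta'$ satisfies $\eta'h^{1/3}=\lim_n\eta\,h^{1/3}(h^{1/3}+1/n)^{-1}=\eta$. So (i) implies (ii) with $g=h^{1/3}$. The implications (ii)$\Rightarrow$(iii)$\Rightarrow$(i) are immediate, and (iii) describes a closed submodule.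
\end{proof}

A \emph{correspondence} over $C$ is a Hilbert $C$-module $E$ with a $*$-homomorphism $\lambda\colon C\to\mathcal L(E)$; we write $f\xi=\lambda(f)\xi$. The interior tensor product $G\otimes E$ of a Hilbert module $G$ with $E$ is the completion of the algebraic tensor product for $\langle\zeta\otimes\xi,\zeta'\otimes\xi'\rangle=\langle\xi,\langle\zeta,\zeta'\rangle\xi'\rangle$, after dividing out null vectors. In it $\zeta g\otimes\xi=\zeta\otimes g\xi$, and each $k\in\mathcal L(G)$ induces $k\otimes1$ with $\|k\otimes1\|\le\|k\|$. So the powers $E^{\otimes n}$ are correspondences, with $C$ acting on the first factor. Put $E^{\otimes0}=C$ with $\langle g,g'\rangle=\bar gg'$, with the conventions $\zeta\otimes g=\zeta g$ and $g\otimes\zeta=g\zeta$. The \emph{Fock module} is $\mathcal F=\bigoplus_{n\ge0}E^{\otimes n}$.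

For $\zeta\in E^{\otimes n}$ the \emph{creation operator} $T_\zeta\eta=\zeta\otimes\eta$ lies in $\mathcal L(\mathcal F)$, with $\|T_\zeta\|\le\|\zeta\|$. For $n=0$ it is the left action of $C$, which is faithful on $E^{\otimes0}$; we identify $f\in C$ with $T_f$. For $n\ge1$ the adjoint $T_\zeta^*$ vanishes on $E^{\otimes j}$ for $j<n$, and $T_\zeta^*(\zeta'\otimes\eta)=\langle\zeta,\zeta'\rangle\eta$ for $\zeta'\in E^{\otimes n}$. Hence, for $\zeta\in E^{\otimes n}$ and $\omega\in E^{\otimes m}$,
\begin{equation}\label{eq:rel}
T_\omega T_\zeta=T_{\omega\otimes\zeta},\qquad T_\omega^*T_\zeta=T_{T_\omega^*\zeta}\ \ (n\ge m),\qquad T_\omega^*T_\zeta=\bigl(T_{T_\zeta^*\omega}\bigr)^*\ \ (n\le m).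
\end{equation}
The second relation holds for $\zeta=\omega'\otimes\eta$ with $\omega'\in E^{\otimes m}$, since $T_\omega^*T_{\omega'}T_\eta=\langle\omega,\omega'\rangle T_\eta=T_{\langle\omega,\omega'\rangle\eta}$, and then for all $\zeta$ by linearity and continuity; the third is its adjoint. In particular
\begin{equation}\label{eq:basic}
T_\xi^*fT_\eta=\langle\xi,f\eta\rangle\in C\qquad(\xi,\eta\in E,\ f\in C).
\end{equation}
The \emph{Toeplitz algebra} $\mathcal T\subset\mathcal L(\mathcal F)$ is the $C^*$-algebra generated by $C$ and the $T_\xi$ with $\xi\in E$. It is separable if $E$ is. It contains all $T_\zeta$, $\zeta\in E^{\otimes n}$, and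
\begin{equation}\label{eq:span}
\mathcal T=\overline{\operatorname{span}}\{T_\zeta T_\omega^*:\zeta\in E^{\otimes n},\ \omega\in E^{\otimes m},\ n,m\ge0\}.
\end{equation}
Indeed, the span is a $*$-algebra by \eqref{eq:rel}, and it contains each $T_\zeta$, because $\zeta=\zeta'g$ by Lemma~\ref{lem:factor} and $T_\zeta=T_{\zeta'}T_{\bar g}^*$.

\subsection{The two-point space}\label{sec:twopoint}

Let $X=\{u,y\}$ with open sets $\emptyset,\{u\},X$, and let $P$ be the same set with the discrete topology. Then $C=\mathbb C\chi_u\oplus\mathbb C\chi_y$, $S(u)=\{u,y\}$ and $S(y)=\{y\}$. A Hilbert $C$-module is a pair of Hilbert spaces, $G=G\chi_u\oplus G\chi_y$. Let $E_0$ have one basis vector for each pair $(q,p)$ with $q\in S(p)$, on which $C$ acts by evaluation at $q$ from the left and at $p$ from the right: $a$ for $(u,u)$, $b$ for $(y,u)$, $c$ for $(y,y)$, with $\langle a,a\rangle=\langle b,b\rangle=\chi_u$, $\langle c,c\rangle=\chi_y$, and with the other inner products zero. Consider first the Toeplitz algebra of $E_0$.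

By \eqref{eq:basic}, $T_b^*\chi_yT_b=\chi_u$. So an ideal that contains $\chi_y$ contains $\chi_u$, as it should, since $\widehat{\{y\}}=P$. In the other direction, a tensor of basis vectors is nonzero only if the right point of each factor is the left point of the next. So $\chi_u\mathcal F$ is spanned by $\chi_u,a,a\otimes a,\dots$, and $\chi_u\mathcal F\subset\mathcal F\chi_u$. Hence $\chi_u$ lies in the kernel of the restriction of $\mathcal T$ to $\mathcal F\chi_y$, while $\chi_y$ does not. The intersections of ideals with $C$ are therefore $0$, $\mathbb C\chi_u$ and $C$, matching the open sets of $X$.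

There are, however, too many ideals. The element $\chi_u-T_aT_a^*$ is the rank-one projection onto $\mathbb C\chi_u\subset E^{\otimes0}$. It generates an ideal of compact operators, and this ideal meets $C$ in $0$ because $\chi_u$ and $\chi_y$ are orthogonal projections of infinite rank. The remedy is to take infinitely many orthogonal copies $a_r,b_r,c_r$ of each vector. The analogous element $q=\chi_u-\sum_{r\le R}T_{a_r}T_{a_r}^*$ then satisfies $T_{a_k}^*qT_{a_k}=\chi_u$ for $k>R$, so it generates the same ideal as $\chi_u$. Compression by a creation operator in a far-away copy removes everything except the part in $C$. Lemma~\ref{lem:compress} is the general form of this computation.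

\subsection{The correspondence}

In general there is no continuous way to choose a point of $S(p)\cap N$ for $p\in\widehat N$. Probability measures on $S(p)$ form a convex set, and then (M) applies; the lower semicontinuity that it requires is what (R1) provides.

\begin{proposition}\label{prop:corr}
There is a separable correspondence $E_0$ over $C$ such that for every open $N\subset P$ the ideal of $C$ generated by the functions $\langle\zeta,f\zeta'\rangle$, with $\zeta,\zeta'\in E_0$ and $f\in C_0(N)$, is $C_0(\widehat N)$.
\end{proposition}

\begin{proof}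
Let $(N_k)$ be a countable base of $P$ that consists of nonempty relatively compact open sets. Fix $k$. For $p\in\widehat{N_k}$ let $\Theta(p)$ be the set of probability measures on $\overline{N_k}$ supported on $\overline{S(p)\cap N_k}$. It is nonempty, convex and weak*-compact. If $(g_r)$ is dense in the unit ball of the real-valued functions in $C(\overline{N_k})$, then $\nu\mapsto(2^{-r}\int g_r\,d\nu)_r$ is a continuous affine injection of the compact set $\operatorname{Prob}(\overline{N_k})$ into real $\ell^2$, hence a homeomorphism onto its image. So we may regard the $\Theta(p)$ as closed convex subsets of $\ell^2$.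

We check lower semicontinuity. Let $G\subset\operatorname{Prob}(\overline{N_k})$ be weak*-open and let $\Theta(p_0)$ meet $G$. By the Krein--Milman theorem the finite convex combinations of point masses are dense in $\Theta(p_0)$, and $q\mapsto\delta_q$ is continuous. So $G$ contains a measure $\sum_ic_i\delta_{q_i}$ with $q_i\in S(p_0)\cap N_k$, and there are open sets $Y_i$ with $q_i\in Y_i\subset N_k$ such that $\sum_ic_i\delta_{q_i'}\in G$ whenever $q_i'\in Y_i$ for all $i$. The set $\bigcap_i\widehat{Y_i}$ is open and contains $p_0$. For $p$ in it we can choose $q_i'\in S(p)\cap Y_i$, and then $\sum_ic_i\delta_{q_i'}\in\Theta(p)\cap G$.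

The space $\widehat{N_k}$ is metrizable, hence paracompact. By (M) there is a weak*-continuous map $p\mapsto\nu^k_p\in\Theta(p)$ on $\widehat{N_k}$. As $S(p)$ is closed, $\nu^k_p$ is supported on $S(p)$. On $C_c(\widehat{N_k},C(\overline{N_k}))$ define
\[
\langle\xi,\eta\rangle(p)=\int\overline{\xi(p)}\,\eta(p)\,d\nu^k_p,\qquad(\xi g)(p)=\xi(p)g(p),\qquad(f\xi)(p)=f|_{\overline{N_k}}\;\xi(p).
\]
The function $\langle\xi,\eta\rangle$ is continuous, since $p\mapsto\overline{\xi(p)}\eta(p)$ is norm continuous and $\nu^k_p$ is weak*-continuous of norm one, and it has compact support in $\widehat{N_k}$; extended by zero it lies in $C$. Let $E_k$ be the completion after dividing out null vectors. It is separable because its norm is dominated by the supremum norm. Since $\langle f\xi,f\xi\rangle\le\|f\|^2\langle\xi,\xi\rangle$ and $\langle\xi,f\eta\rangle=\langle\bar f\xi,\eta\rangle$, the left action extends to $E_k$. Let $E_0=\bigoplus_kE_k$.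

Let $N$ be open. We must show that the common zero set of the functions $\langle\zeta,f\zeta'\rangle$ is $P\setminus\widehat N$. If $p\notin\widehat N$, every $f\in C_0(N)$ vanishes on $S(p)$, hence on the support of each $\nu^k_p$. So $\langle\zeta,f\zeta'\rangle(p)=0$ for finite sums $\zeta,\zeta'$ of compactly supported functions, and by continuity for all $\zeta,\zeta'\in E_0$. If $p\in\widehat N$, take $q\in S(p)\cap N$ and $k$ with $q\in N_k$ and $\overline{N_k}\subset N$. Then $p\in\widehat{N_k}$. Take $f\in C_0(N)$ with $f=1$ on $\overline{N_k}$ and $h\in C_c(\widehat{N_k})$ with $h(p)=1$, and let $\xi(p')=h(p')1$. Then $\langle\xi,f\xi\rangle(p)=1$.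
\end{proof}

Let $E=E_0\oplus E_0\oplus\cdots$ be the direct sum of countably many copies of $E_0$ with the diagonal left action, and write $\zeta^{(r)}$ for $\zeta\in E_0$ placed in the $r$-th summand. The conclusion of Proposition~\ref{prop:corr} holds for $E$ as well, since $\langle\xi,f\eta\rangle=\sum_r\langle\xi_r,f\eta_r\rangle$ for $\xi=(\xi_r)$ and $\eta=(\eta_r)$. From now on $\mathcal F$ and $\mathcal T$ are the Fock module and the Toeplitz algebra of $E$.

Compression to $E^{\otimes0}=C$ sends $T_\zeta T_\omega^*$ to $0$ unless $n=m=0$: if $m\ge1$ then $T_\omega^*$ kills $E^{\otimes0}$, and if $m=0<n$ the operator maps $E^{\otimes0}$ into $E^{\otimes n}$. By \eqref{eq:span} compression defines a linear contraction $\Phi\colon\mathcal T\to C$ with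
\begin{equation}\label{eq:Phi}
\Phi|_C=\mathrm{id},\qquad\Phi(hb)=h\Phi(b),\qquad\langle g,bg'\rangle=\bar g\,\Phi(b)\,g'\qquad(b\in\mathcal T;\ g,g',h\in C).
\end{equation}
An ideal need not be visibly invariant under $\Phi$. The infinite multiplicity lets us reach $\Phi(b)$ from inside the ideal generated by $b$.

\begin{lemma}\label{lem:compress}
For $b\in\mathcal T$ and $\zeta,\zeta'\in E_0$ we have $T_{\zeta^{(k)}}^*\,b\,T_{\zeta'^{(k)}}\to\langle\zeta,\Phi(b)\zeta'\rangle$ in norm as $k\to\infty$.
\end{lemma}

\begin{proof}
Both sides are linear in $b$ and bounded by $\|\zeta\|\|\zeta'\|\|b\|$, uniformly in $k$. By \eqref{eq:span} it suffices to treat $b\in C$ and words $b=T_{\xi_1}\cdots T_{\xi_n}T_{\eta_m}^*\cdots T_{\eta_1}^*$ with $n+m\ge1$ in which all $\xi_i,\eta_i$ lie in the sum of the first $r$ copies of $E_0$, for some $r$. For $b\in C$ both sides agree for every $k$ by \eqref{eq:basic}. For a word, $\Phi(b)=0$; and for $k>r$ we have $T_{\zeta^{(k)}}^*T_{\xi_1}=\langle\zeta^{(k)},\xi_1\rangle=0$ if $n\ge1$, and $T_{\eta_1}^*T_{\zeta'^{(k)}}=\langle\eta_1,\zeta'^{(k)}\rangle=0$ if $m\ge1$.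
\end{proof}

\subsection{The gauge action and nuclearity}

For $|z|=1$ let $u_z\in\mathcal L(\mathcal F)$ be the unitary that acts as $z^n$ on $E^{\otimes n}$, and let $\gamma_z(b)=u_zbu_z^*$. Then $\gamma_z(T_\zeta T_\omega^*)=z^{n-m}T_\zeta T_\omega^*$, so $\gamma$ is a point-norm continuous action of the circle on $\mathcal T$ by \eqref{eq:span}. Let $dz$ be normalized Haar measure. Put
\[
\mathcal K_r=\overline{\operatorname{span}}\{T_\zeta T_\omega^*:\zeta,\omega\in E^{\otimes r}\},\qquad B_R=\mathcal K_0+\mathcal K_1+\dots+\mathcal K_R,
\]
so that $\mathcal K_0=C$. The average $\int\gamma_z(b)\,dz$ is contractive, fixes the fixed-point algebra $\mathcal T^\gamma$, and kills the $T_\zeta T_\omega^*$ with $n\neq m$. Hence $\mathcal T^\gamma=\overline{\bigcup_RB_R}$.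

\begin{lemma}\label{lem:core}
\textup{(a)} Each $k\in\mathcal K_r$ vanishes on $E^{\otimes j}$ for $j<r$, maps $E^{\otimes r}$ into itself, and satisfies $kT_\zeta=T_{k\zeta}$ for $\zeta\in E^{\otimes r}$. Restriction to $E^{\otimes r}$ is an isomorphism of $C^*$-algebras $\mathcal K_r\cong\mathcal K(E^{\otimes r})$.

\textup{(b)} Each $B_R$ is a $C^*$-algebra, and $\mathcal K_R$ is an ideal of $B_R$.
\end{lemma}

\begin{proof}
For $r\le R$, $\zeta,\omega\in E^{\otimes r}$ and $\zeta',\omega'\in E^{\otimes R}$, the relations \eqref{eq:rel} give $T_\zeta T_\omega^*T_{\zeta'}T_{\omega'}^*=T_{\zeta\otimes T_\omega^*\zeta'}T_{\omega'}^*$, and $\zeta\otimes T_\omega^*\zeta'\in E^{\otimes R}$. So $\mathcal K_r\mathcal K_R\subset\mathcal K_R$, and $\mathcal K_R\mathcal K_r\subset\mathcal K_R$ by taking adjoints. In particular each $\mathcal K_r$ is a $C^*$-algebra.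

(a) The case $r=0$ is the identification of $C$ with its left action, so let $r\ge1$. The operator $T_\zeta T_\omega^*$ vanishes on $E^{\otimes j}$ for $j<r$ and acts as $\theta_{\zeta,\omega}\otimes1$ on $E^{\otimes j}=E^{\otimes r}\otimes E^{\otimes(j-r)}$ for $j\ge r$. So on the span of these operators restriction to $E^{\otimes r}$ is isometric, with dense range in $\mathcal K(E^{\otimes r})$. Also $T_\zeta T_\omega^*T_{\zeta'}=T_{\zeta\langle\omega,\zeta'\rangle}$ for $\zeta'\in E^{\otimes r}$. All assertions pass to the closure.

(b) Suppose that $B_{R-1}$ is a $C^*$-algebra. Then $B_R$ is a $*$-algebra, and $\mathcal K_R$ is an ideal of $\overline{B_R}$. If $q$ is the quotient map by $\mathcal K_R$, then $q(B_{R-1})$ is closed, so $B_R=q^{-1}(q(B_{R-1}))$ is closed.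
\end{proof}

\begin{proposition}\label{prop:nuclear}
The algebra $\mathcal T$ is separable and nuclear.
\end{proposition}

\begin{proof}
Separability follows from that of $C$ and $E$. By Lemma~\ref{lem:core}, $\mathcal K_r$ is Morita equivalent to an ideal of $C$, and $B_R$ is an extension of a quotient of $B_{R-1}$ by $\mathcal K_R$. By (C3) all $B_R$ are nuclear, and so is $\mathcal T^\gamma$.

Let $D$ be a $C^*$-algebra and $\kappa\colon\mathcal T\otimes_{\max}D\to\mathcal T\otimes_{\min}D$ the canonical map. The circle acts on both algebras by $\gamma_z\otimes\mathrm{id}$, point-norm continuously, and $\kappa$ is equivariant. Let $\mathcal E(x)=\int(\gamma_z\otimes\mathrm{id})(x)\,dz$ on $\mathcal T\otimes_{\max}D$. This map is faithful: if $x\ge0$ and $\mathcal E(x)=0$, then for each state $\varphi$ the continuous function $z\mapsto\varphi((\gamma_z\otimes\mathrm{id})(x))\ge0$ has integral zero, so $\varphi(x)=0$. The range of $\mathcal E$ lies in the closure of the algebraic tensor product $\mathcal T^\gamma\odot D$. This closure is the image of the canonical $*$-homomorphism $\sigma\colon\mathcal T^\gamma\otimes_{\max}D\to\mathcal T\otimes_{\max}D$.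 As $\mathcal T^\gamma$ is nuclear, the domain of $\sigma$ is $\mathcal T^\gamma\otimes_{\min}D$, and $\kappa\circ\sigma$ is the canonical inclusion $\mathcal T^\gamma\otimes_{\min}D\to\mathcal T\otimes_{\min}D$, which is injective. So $\kappa$ is injective on the image of $\sigma$. If $x\ge0$ and $\kappa(x)=0$, then $\kappa(\mathcal E(x))=\int(\gamma_z\otimes\mathrm{id})(\kappa(x))\,dz=0$, so $\mathcal E(x)=0$ and $x=0$. Thus $\kappa$ is injective.
\end{proof}

\subsection{The ideals of $\mathcal T$}

Let $N$ be an invariant open set. It gives two ideals: the ideal $I_N$ generated by $C_0(N)$, which is contained in every ideal that contains $C_0(N)$, and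
\[
J_N=\{a\in\mathcal T:a\mathcal F\subset\mathcal FC_0(N)\}=\{a\in\mathcal T:\langle\zeta,a\zeta'\rangle\in C_0(N)\text{ for all }\zeta,\zeta'\in\mathcal F\},
\]
for which membership is easy to test. The two descriptions agree by Lemma~\ref{lem:factor}, and the second shows that $J_N$ is an ideal, since $\langle\zeta,bab'\zeta'\rangle=\langle b^*\zeta,a(b'\zeta')\rangle$. We show that $I_N=J_N$ and then trap an arbitrary ideal between the two.

\begin{lemma}\label{lem:IJ}
If $N$ is invariant, then $I_N=J_N$ and $I_N\cap C=C_0(N)$.
\end{lemma}

\begin{proof}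
\emph{The inclusion $I_N\subset J_N$.} We show by induction that $fE^{\otimes n}\subset E^{\otimes n}C_0(N)$ for all $f\in C_0(N)$. This holds for $n=0$. For $n=1$, Proposition~\ref{prop:corr} gives $\langle\xi,f\eta\rangle\in C_0(\widehat N)=C_0(N)$, and Lemma~\ref{lem:factor} applies; this is where invariance is used. For $\xi\in E$ and $\eta\in E^{\otimes n}$ write $f\xi=\xi'g$ and $g\eta=\eta'g'$ with $g,g'\in C_0(N)$. Then $f(\xi\otimes\eta)=\xi'\otimes g\eta=(\xi'\otimes\eta')g'$, and the claim for $n+1$ follows because $E^{\otimes(n+1)}C_0(N)$ is a closed subspace. So $C_0(N)\subset J_N$ and $I_N\subset J_N$. If $f\in J_N\cap C$, then $fg\in C_0(N)$ for all $g\in E^{\otimes0}=C$, so $f\in C_0(N)$. Hence $C_0(N)\subset I_N\cap C\subset J_N\cap C=C_0(N)$.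

\emph{Reduction to $B_R$.} The unitaries $u_z$ preserve $\mathcal FC_0(N)$, so $\gamma$ preserves $J_N$. For $a\in J_N$ the components $a_k=\int z^{-k}\gamma_z(a)\,dz$ lie in $J_N$, and $a=\lim_n\sum_{|k|\le n}(1-\frac{|k|}{n+1})a_k$ by Fej\'er's theorem for the continuous function $z\mapsto\gamma_z(a)$. Now $a_k\in I_N$ if and only if $a_k^*a_k\in I_N$, and $a_k^*a_k\in J_N\cap\mathcal T^\gamma$ because $\gamma_z(a_k)=z^ka_k$. By (C4), $J_N\cap\mathcal T^\gamma=\overline{\bigcup_R(J_N\cap B_R)}$. So it suffices to show $J_N\cap B_R\subset I_N$.

\emph{Induction over the levels.} Let $b=k_0+k_1+\dots+k_R\in J_N$ with $k_r\in\mathcal K_r$. Suppose that $k_0,\dots,k_{r-1}\in I_N$ for some $r\ge0$. Since $I_N\subset J_N$, the element $k_r+\dots+k_R$ lies in $J_N$, and it acts on $E^{\otimes r}$ as $k_r$ by Lemma~\ref{lem:core}(a). So for $\zeta\in E^{\otimes r}$ we can write $k_r\zeta=\zeta'g$ with $\zeta'\in E^{\otimes r}$ and $g\in C_0(N)$, and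
\[
k_rT_\zeta T_\omega^*=T_{k_r\zeta}T_\omega^*=T_{\zeta'}\,g\,T_\omega^*\in I_N\qquad(\omega\in E^{\otimes r}).
\]
Thus $k_r\mathcal K_r\subset I_N$, and an approximate unit of $\mathcal K_r$ gives $k_r\in I_N$. By induction $b\in I_N$.
\end{proof}

\begin{lemma}\label{lem:all}
Let $I$ be an ideal of $\mathcal T$ and let $N\subset P$ be the open set with $I\cap C=C_0(N)$. Then $N$ is invariant and $I=I_N$.
\end{lemma}

\begin{proof}
For $f\in C_0(N)$ and $\xi,\eta\in E$ we have $\langle\xi,f\eta\rangle=T_\xi^*fT_\eta\in I\cap C$. By Proposition~\ref{prop:corr}, $C_0(\widehat N)\subset C_0(N)$, so $N$ is invariant. Also $I_N\subset I$.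

Next, $\Phi(I)\subset C_0(N)$. Let $b\in I$ and $N_1=\{\Phi(b)\ne0\}$. For $h\in C$, Lemma~\ref{lem:compress} applied to $hb\in I$ and \eqref{eq:Phi} give $\langle\zeta,h\Phi(b)\zeta'\rangle\in I\cap C=C_0(N)$ for all $\zeta,\zeta'\in E_0$. Every $f\in C_c(N_1)$ has the form $h\Phi(b)$ with $h=f/\Phi(b)$, so $\langle\zeta,f\zeta'\rangle\in C_0(N)$ for all $f\in C_0(N_1)$ by continuity. By Proposition~\ref{prop:corr}, $N_1\subset\widehat{N_1}\subset N$, so $\Phi(b)\in C_0(N)$.

Finally let $a\in I$, $\zeta\in E^{\otimes n}$, $\zeta'\in E^{\otimes m}$ and $g,g'\in C$. Since $\zeta g=T_\zeta g$ and $T_\zeta^*aT_{\zeta'}\in I$,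
\[
\langle\zeta g,a\zeta'g'\rangle=\langle g,T_\zeta^*aT_{\zeta'}g'\rangle=\bar g\,\Phi(T_\zeta^*aT_{\zeta'})\,g'\in C_0(N).
\]
Vectors of the form $\zeta g$ span a dense subspace of $\mathcal F$ by Lemma~\ref{lem:factor}. So $a\in J_N$, and $J_N=I_N$ by Lemma~\ref{lem:IJ}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}, ``if'']
The map $N\mapsto I_N$ from invariant open sets to ideals of $\mathcal T$ is monotone. It is onto by Lemma~\ref{lem:all}, and $I_N\subset I_{N'}$ implies $N\subset N'$ because $I_N\cap C=C_0(N)$. With \eqref{eq:inv} and (C1) we get an order isomorphism $\mathbb O(X)\cong\mathbb O(\operatorname{Prim}\mathcal T)$. The algebra $\mathcal T$ is separable and nuclear by Proposition~\ref{prop:nuclear}, so $\operatorname{Prim}(\mathcal T)$ is sober by (C2). As $X$ is sober, $X\cong\operatorname{Prim}(\mathcal T)$ by Lemma~\ref{lem:sober}.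
\end{proof}

\section{From a nuclear algebra to a resolution}\label{sec:converse}

If $\operatorname{Prim}(B)$ is Hausdorff and $B$ is separable, the identity map is a resolution. We extend this to sequential inductive limits of such algebras and then reduce the general case to this one by (KR).

\subsection{Inductive limits with Hausdorff spectra}

Let $B=\overline{\bigcup_nB_n}$ with $B_1\subset B_2\subset\cdots$ and $Z_n=\operatorname{Prim}(B_n)$ Hausdorff. An irreducible representation of $B_{n+1}$ need not stay irreducible on $B_n$, so there are no maps between the $Z_n$, only the relation ``$v\in Z_n$ contains $w\cap B_n$'' for $w\in Z_{n+1}$. The resolution is the space of chains for this relation. The representation may also vanish on $B_n$, so we allow the improper ideal $B_n$ as a point at infinity.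

\begin{example}\label{ex:chains}
Let $B=\mathcal K+\mathbb C1$, let $p_n$ be the projection onto the first $n$ basis vectors of $\ell^2$, and let $B_n=p_n\mathcal Kp_n+\mathbb C(1-p_n)\cong M_n\oplus\mathbb C$. The inclusion $B_n\subset B_{n+1}$ is $(x,t)\mapsto(\operatorname{diag}(x,t),t)$. Let $\alpha_n,\beta_n\in Z_n$ be the kernels of $(x,t)\mapsto x$ and $(x,t)\mapsto t$. Then $\alpha_{n+1}\cap B_n=0$ and $\beta_{n+1}\cap B_n=\beta_n$. So a chain consists of a run of points at infinity, then a run of $\beta$'s, then a run of $\alpha$'s. Along a chain that ends in $\alpha$'s the norms $\|b+z_m\|=\|p_mbp_m\|$ converge to $\|b\|$, and the chain is sent to the primitive ideal $0$. A chain that ends in $\beta$'s sees only $|t|$ and is sent to $\mathcal K$. Each chain of the second kind is a coordinatewise limit of chains of the first kind, which reflects $\mathcal K\in\overline{\{0\}}$.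
\end{example}

\begin{proposition}\label{prop:limit}
Let $B$ be the inductive limit of a sequence of separable $C^*$-algebras with Hausdorff primitive ideal spaces. Then $\operatorname{Prim}(B)$ has a resolution.
\end{proposition}

\begin{proof}
By (C1) the primitive ideal space of a quotient is a subspace, hence Hausdorff. Replacing the algebras by their images in $B$, we may assume $B=\overline{\bigcup_nB_n}$ as above.

\emph{The space of chains.} By (C2), $Z_n$ is locally compact, second countable and Hausdorff. Let $Z_n^+=Z_n\cup\{\infty\}$ be its one-point compactification (with $\infty$ isolated if $Z_n$ is compact), a compact metrizable space. We identify $\infty\in Z_n^+$ with the ideal $B_n$, so that $z\mapsto\|b+z\|$ is continuous on $Z_n^+$ for $b\in B_n$ by (C6). For $v\in Z_n^+$ and $w\in Z_{n+1}^+$ write $v\preceq w$ if $w\cap B_n\subset v$. Since $B_n/(w\cap B_n)$ embeds isometrically in $B_{n+1}/w$,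
\begin{equation}\label{eq:prec}
v\preceq w\iff\|b+v\|\le\|b+w\|\ \text{ for all }b\in B_n .
\end{equation}
We have $\infty\preceq w$ for all $w$, and $v\preceq\infty$ only for $v=\infty$. Let
\[
Z=\Bigl\{(z_n)\in\prod_nZ_n^+:z_n\preceq z_{n+1}\text{ for all }n\Bigr\},\qquad P=Z\setminus\{(\infty,\infty,\dots)\}.
\]
By \eqref{eq:prec} and continuity of the norm functions, $Z$ is closed in a compact metrizable space. So $P$ is locally compact, second countable and Hausdorff. This is where the Hausdorff hypothesis is used. If $z\in P$, then $z_n\ne\infty$ for all large $n$.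

For an ideal $I$ of $B$ put $I_n=I\cap B_n$, $\Omega_n(I)=\{v\in Z_n^+:I_n\not\subset v\}$, an open subset of $Z_n$, and $\Omega(I)=\{z\in P:z_n\in\Omega_n(I)\text{ for some }n\}$, an open subset of $P$. If $v\preceq w$ and $I_{n+1}\subset w$, then $I_n\subset w\cap B_n\subset v$. So
\begin{equation}\label{eq:mono}
v\preceq w,\ v\in\Omega_n(I)\implies w\in\Omega_{n+1}(I).
\end{equation}
Primitive ideals are prime, so $\Omega_n(I\cap J)=\Omega_n(I)\cap\Omega_n(J)$, and \eqref{eq:mono} gives $\Omega(I\cap J)=\Omega(I)\cap\Omega(J)$. Also $\Omega(B)=P$.

\emph{The map $\pi$.} Let $z\in P$. For $b\in B_n$ the sequence $\|b+z_m\|$, $m\ge n$, increases by \eqref{eq:prec} and is bounded by $\|b\|$. Its limit $q_z(b)$ is a $C^*$-seminorm on $\bigcup_nB_n$ and extends continuously to $B$. Let $\pi(z)$ be the kernel of the extension, an ideal of $B$. We claim that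
\begin{equation}\label{eq:pi}
z\notin\Omega(I)\iff I\subset\pi(z).
\end{equation}
If $I_m\subset z_m$ for all $m$, then each $b\in I_n$ lies in $z_m$ for $m\ge n$, so $q_z$ vanishes on $\bigcup_nI_n$, which is dense in $I$ by (C4). Conversely, if $I\subset\pi(z)$ and $b\in I_n$, then $\|b+z_n\|\le q_z(b)=0$, so $I_n\subset z_n$. By \eqref{eq:pi}, $\pi(z)\ne B$ because $\Omega(B)=P$, and $\pi(z)$ is prime because $\Omega(I\cap J)=\Omega(I)\cap\Omega(J)$. By (C2) it is primitive. So $\pi$ maps $P$ to $\operatorname{Prim}(B)$, and \eqref{eq:pi} says $\pi^{-1}(O_I)=\Omega(I)$. Thus $\pi$ is continuous.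

Both (R1) and (R2) require chains with prescribed behavior. Two facts provide them.

\emph{Continuation. Let $J$ be an ideal of $B$ and let $w_1\preceq\dots\preceq w_m$ be a finite chain with $w_m\in Z_m\setminus\Omega_m(J)$. Then it extends to a point of $P\setminus\Omega(J)$.} We have $J_m\subset w_m$, and $B_m/J_m\subset B_{m+1}/J_{m+1}$ because $J_{m+1}\cap B_m=J_m$. Take a pure state $\varphi$ of $B_m/J_m$ whose GNS representation has kernel $w_m/J_m$, and extend it by (C5) to a pure state $\psi$ of $B_{m+1}/J_{m+1}$. Let $w_{m+1}\in Z_{m+1}$ be the kernel in $B_{m+1}$ of the GNS representation $\sigma$ of $\psi$, with cyclic vector $\xi$. Then $J_{m+1}\subset w_{m+1}$. The restriction of $\sigma$ to $B_m$, on the invariant subspace $\overline{\sigma(B_m)\xi}$, is the GNS representation of $\varphi$, so $w_{m+1}\cap B_m\subset w_m$. Repeating this step gives a chain in $P$ with $w_k\notin\Omega_k(J)$ for $k\ge m$, and for $k<m$ the same holds by \eqref{eq:mono}.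

\emph{Openness. If $H\subset Z_k^+$ is open, then $H'=\{w\in Z_{k+1}^+:v\preceq w\text{ for some }v\in H\}$ is open.} If $\infty\in H$, then $H'=Z_{k+1}^+$. Otherwise let $L$ be the ideal of $B_k$ with $H=\{v:L\not\subset v\}$. We claim $H'=\{w\in Z_{k+1}^+:L\not\subset w\}$, which is open because it is the union of the sets $\{w:\|b+w\|>0\}$, $b\in L$. If $v\in H$ and $w\cap B_k\subset v$, then $L\not\subset w$. Conversely, if $L\not\subset w\cap B_k$, then by (C1) some primitive ideal $v\supset w\cap B_k$ of $B_k$ does not contain $L$, so $v\in H$ and $v\preceq w$.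

\emph{Condition (R2).} Let $O_I\setminus O_J\neq\emptyset$. Then $I\not\subset J$, so $I_n\not\subset J_n$ for some $n$ by (C4), and by (C1) there is $w\in\Omega_n(I)\setminus\Omega_n(J)$. Continuing the chain $(\infty,\dots,\infty,w)$ gives $z\in\Omega(I)\setminus\Omega(J)$, and $\pi(z)\in O_I\setminus O_J$.

\emph{Condition (R1).} Let $N\subset P$ be open. Let $(I^\alpha)$ be the family of all ideals with $\pi(N)\subset O_{I^\alpha}$, that is, $N\subset\Omega(I^\alpha)$, and let $I=\bigcap_\alpha I^\alpha$. Then $O_I\subset\bigcap_\alpha O_{I^\alpha}=\operatorname{sat}\pi(N)$. It suffices to show $N\subset\Omega(I)$, for then the open set $O_I$ contains $\pi(N)$ and hence equals $\operatorname{sat}\pi(N)$. The difficulty is that a point of $N$ may enter the sets $\Omega_n(I^\alpha)$ at stages $n$ that depend on $\alpha$; we find a stage, and a neighborhood at that stage, that work for all $\alpha$.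

Let $z\in N$. There are $n$ with $z_n\ne\infty$ and open sets $G_k\ni z_k$ in $Z_k^+$ for $k\le n$, with $G_n\subset Z_n$, such that every $z'\in P$ with $z'_k\in G_k$ for all $k\le n$ lies in $N$. Put $H_1=G_1$ and $H_{k+1}=G_{k+1}\cap H_k'$. Then $H_n$ is the set of endpoints of chains $w_1\preceq\dots\preceq w_n$ with $w_k\in G_k$. It is an open subset of $Z_n$ by Openness, and it contains $z_n$. If some $w\in H_n$ were outside $\Omega_n(I^\alpha)$, Continuation would extend a chain ending at $w$ to a point of $N\setminus\Omega(I^\alpha)=\emptyset$. So $H_n\subset\Omega_n(I^\alpha)$ for all $\alpha$. By (C1) the ideal of $B_n$ that corresponds to $H_n$ lies in every $I^\alpha_n$, hence in $I_n$. Therefore $z_n\in H_n\subset\Omega_n(I)$ and $z\in\Omega(I)$.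
\end{proof}

\subsection{An algebra that contracts along its ideals}

To apply (KR) we tensor $A$ with an algebra that is homotopic to zero in an ideal-system preserving way. The cone $C_0([0,1))$ contracts through the maps $f\mapsto f(\max(\,\cdot\,,s))$, with $f(1)=0$. These maps preserve the ideal of functions that vanish on $[c,1)$, but not, for instance, the ideal of functions that vanish at $0$. We pass to an inductive limit in which only ideals of the first kind survive.

Let $(t_n)_{n\ge1}$ be a dense sequence in $[0,1)$, let $R_n=C_0([0,1),M_{2^n})$, and define $\varphi_n\colon R_n\to R_{n+1}$ by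
\[
\varphi_n(f)(t)=\operatorname{diag}\bigl(f(t),f(\max(t,t_n))\bigr).
\]
The $\varphi_n$ are injective $*$-homomorphisms. We regard the $R_n$ as subalgebras of the limit $R$, which is nonzero, separable and nuclear.

\begin{lemma}\label{lem:R}
The algebra $R$ is homotopic to zero in an ideal-system preserving way.
\end{lemma}

\begin{proof}
For $s\in[0,1]$ and $f\in R_n$ let $\rho_s(f)(t)=f(\max(t,s))$, where $f(1)=0$. Both $\rho_s\varphi_n(f)$ and $\varphi_n\rho_s(f)$ have the value $\operatorname{diag}(f(\max(t,s)),f(\max(t,s,t_n)))$ at $t$, so $\rho_s$ extends to an endomorphism of $R$. We have $\rho_0=\mathrm{id}$ and $\rho_1=0$. The path is point-norm continuous on each $R_n$, since $f$ is uniformly continuous on $[0,1]$ and $|\max(t,s)-\max(t,s')|\le|s-s'|$, and then on $R$ by density.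

Let $I$ be an ideal of $R$, and let $C_n\subset[0,1)$ be the closed set such that $I\cap R_n$ consists of the functions that vanish on $C_n$. A function $f\in R_n$ lies in $I$ if and only if $\varphi_n(f)$ vanishes on $C_{n+1}$, that is, $f$ vanishes at $t$ and at $\max(t,t_n)$ for all $t\in C_{n+1}$. Therefore
\[
C_n=\begin{cases}C_{n+1}\cup\{t_n\}&\text{if }C_{n+1}\cap[0,t_n]\ne\emptyset,\\ C_{n+1}&\text{otherwise,}\end{cases}
\]
as the right side is closed. Suppose $C_n\ne\emptyset$ and let $c=\min C_n$. The formula shows that $C_{m+1}\subset C_m$, and that $C_{m+1}$ is nonempty with the same minimum as $C_m$ for $m\ge n$, since the added point $t_m$ is never below $\min C_{m+1}$. So $c\in C_{k+1}$ for all $k\geq n$, and $t_k\in C_k\subset C_n$ whenever $k\ge n$ and $t_k\ge c$. The set $\{t_k:k\ge n\}$ is dense in $[0,1)$, so $C_n=[c,1)$. If $f$ vanishes on $[c,1)$, so does $\rho_s(f)$. Hence $\rho_s(I\cap R_n)\subset I\cap R_n$, also when $C_n=\emptyset$, and $\rho_s(I)\subset I$ by (C4).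
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}, ``only if'']
For $A=0$ take $P=\emptyset$. Let $A\ne0$ be separable and nuclear, $Y=\operatorname{Prim}(A)$, $A'=A\otimes\mathcal O_\infty$ and $B=A'\otimes R$. Since $\mathcal O_\infty$ is simple, (T) gives $\operatorname{Prim}(A')\cong Y$ and $\operatorname{Prim}(B)\cong Y\times\operatorname{Prim}(R)$. The algebra $B$ is separable, nuclear, and $\mathcal O_\infty$-absorbing by (KP). The path $\mathrm{id}\otimes\rho_s$ is point-norm continuous from $\mathrm{id}$ to $0$, and by Lemma~\ref{lem:R} it maps $I_1\otimes I_2$ into itself for ideals $I_1$ of $A'$ and $I_2$ of $R$. Every ideal of $B$ is a closed sum of such ideals (Section~\ref{sec:facts}), so the path preserves every ideal of $B$. By (KR), $B$ is the limit of a sequence of algebras $C_0(\Gamma,v)\otimes M_k$, whose primitive ideal spaces $\Gamma\setminus\{v\}$ are Hausdorff. By Proposition~\ref{prop:limit}, $Y\times\operatorname{Prim}(R)$ has a resolution. The projection onto $Y$ is continuous, open, and surjective because $R\ne0$. By Lemma~\ref{lem:res}(c), $Y$ has a resolution.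
\end{proof}

This completes the proofs of Theorems~\ref{thm:char} and~\ref{thm:main}.

\section{Transfinite filtrations}\label{sec:series}

Resolutions survive gluing and countable open unions, so the argument iterates along any well-ordered chain of open sets. It also turns out that the $T_0$ axiom and sobriety are inherited from the layers. Local quasi-compactness, which is not inherited by Example~\ref{ex:lqc}, is thus the only condition on $X$ besides second countability.

\begin{theorem}\label{thm:series}
Let $X$ be a second countable topological space.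
\begin{itemize}
\item[(1)] For $U\subset X$ open: $X\in\mathcal N$ if and only if $X$ is locally quasi-compact and $U,\,X\setminus U\in\mathcal N$.
\item[(2)] Let $X$ be locally quasi-compact, with an increasing family of open sets $(U_\alpha)_{\alpha\le\gamma}$ indexed by ordinals such that $U_0=\emptyset$, $U_\gamma=X$, and $U_\lambda=\bigcup_{\alpha<\lambda}U_\alpha$ for limit ordinals $\lambda$. Then $X\in\mathcal N$ if and only if $U_{\alpha+1}\setminus U_\alpha\in\mathcal N$ for all $\alpha<\gamma$.
\item[(3)] If $X$ is locally quasi-compact and every nonempty closed subset of $X$ contains a nonempty relatively open subset that is Hausdorff (or, more generally, lies in $\mathcal N$), then $X\in\mathcal N$.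
\end{itemize}
\end{theorem}

\begin{proof}
The ``only if'' parts of (1) and (2) follow from (C1)--(C3): $\operatorname{Prim}(A)$ is locally quasi-compact, and a difference of two nested open sets is $\operatorname{Prim}(I/J)$ with $I/J$ separable and nuclear. The ``if'' part of (1) is the case $\emptyset\subset U\subset X$ of (2).

\emph{Part (2), ``if''.} Write $L_\alpha=U_{\alpha+1}\setminus U_\alpha$. For a nonempty set $G\subset X$, the least $\alpha$ with $G\cap U_\alpha\ne\emptyset$ is neither $0$ nor a limit ordinal, so it is a successor. In particular the layers $L_\alpha$ partition $X$.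

The space $X$ is $T_0$. If $x\in L_\alpha$ and $x'\in L_\beta$ with $\alpha<\beta$, then $U_{\alpha+1}$ contains $x$ but not $x'$. Two points of one layer are distinguished by an open subset of the layer, which is the trace of an open subset of $X$.

The space $X$ is sober. Let $G$ be a prime closed set, and let $\beta+1$ be the least ordinal with $G'=G\cap U_{\beta+1}\ne\emptyset$. Then $G'=G\cap L_\beta$ is closed in $L_\beta$. From $G=\overline{G'}\cup(G\setminus U_{\beta+1})$ we get $G=\overline{G'}$, as $G$ is prime. If $G'=G_1\cup G_2$ with $G_1,G_2$ closed in $L_\beta$, then $G=\overline{G_1}\cup\overline{G_2}$, so $G=\overline{G_i}$ for one $i$, and $G'=\overline{G_i}\cap L_\beta=G_i$. So $G'$ is prime in the sober space $L_\beta$, and it is the closure in $L_\beta$ of a point $x$. Then $\overline{\{x\}}$ contains $G'$, hence $G$, and it is contained in $G$.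

Each $U_\alpha$ has a resolution, by transfinite induction. The empty set resolves $U_0$. At a successor, $L_\alpha$ has a resolution by Theorem~\ref{thm:char}, and Theorem~\ref{thm:glue} applies to the second countable, locally quasi-compact $T_0$ space $U_{\alpha+1}$ and its open subset $U_\alpha$. At a limit $\lambda$, second countability gives $U_\lambda=\bigcup_kU_{\alpha_k}$ for a sequence $\alpha_k<\lambda$, and Lemma~\ref{lem:res}(d) applies. So $X=U_\gamma$ has a resolution, and $X\in\mathcal N$ by Theorem~\ref{thm:char}.

\emph{Part (3).} Define $U_\alpha$ by transfinite recursion, with $U_0=\emptyset$ and unions at limits. If $U_\alpha\ne X$, choose a nonempty relatively open subset $W\setminus U_\alpha$ of the closed set $X\setminus U_\alpha$ of the given kind, with $W$ open in $X$, and put $U_{\alpha+1}=U_\alpha\cup W$. The family increases strictly, so it reaches $X$ at some ordinal $\gamma$. A Hausdorff layer $Z$ is closed in the open set $U_{\alpha+1}$, hence locally compact, and it is second countable. So $Z\cong\operatorname{Prim}(C_0(Z))$ lies in $\mathcal N$. Now apply (2).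
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK}
Blanchard and Kirchberg, J. Funct. Anal. 207 (2004).

\bibitem{KP}
Kirchberg and Phillips, J. reine angew. Math. 525 (2000).

\bibitem{KR}
E.~Kirchberg and M.~R{\o}rdam, \emph{Purely infinite $C^*$-algebras: ideal-preserving zero homotopies}, GAFA 15 (2005), 377--415.

\bibitem{Michael}
Michael, Ann. of Math. 63 (1956).

\bibitem{Talk}
\emph{Spectra of $C^*$ algebras, Extensions and R-actions},
\texttt{http://www.math.ku.dk/\~{}rordam/Banff\_talks/Kirchberg.pdf}.

\end{thebibliography}
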